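
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Sums of properly infinite positive elements}


\begin{abstract}
We construct positive elements $a,b$ in a separable C$^*$-algebra such that all cut-downs $(a-\varepsilon)_+$ and $(b-\varepsilon)_+$, $0\le\varepsilon<1$, are properly infinite, but $a+b$ is not. More generally, for each $m\ge2$ there are $m$ such elements for which even $(a_1+\dots+a_m)\otimes 1_{m-1}$ is not properly infinite. The number $m-1$ is optimal: $(a_1+\dots+a_m)\otimes1_m$ is always properly infinite. The obstruction is topological. The elements $a_j$ are built from diagonal operators over open sets on which vector bundles are trivial, and proper infiniteness of the sum would glue local sections of these bundles into global sections without zeros. We also prove a positive criterion, which covers for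 example the case in which $a$ is a projection.
\end{abstract}

\section{Introduction}

Let $A$ be a C$^*$-algebra. For positive elements $x,y$ of a C$^*$-algebra one writes $x\precsim y$ (Cuntz subequivalence) if there are $r_l$ in the algebra with $r_l\,y\,r_l^*\to x$ in norm. We think of this as ``a copy of $x$ fits into $y$''. A positive element $x\in A$ is \emph{properly infinite} if $x\ne0$ and
\[
\begin{pmatrix}x&0\\0&x\end{pmatrix}\precsim\begin{pmatrix}x&0\\0&0\end{pmatrix}\quad\text{in }M_2(A),
\]
so two orthogonal copies of $x$ fit into $x$. For $\varepsilon\ge0$ let $(x-\varepsilon)_+=f_\varepsilon(x)$ with $f_\varepsilon(t)=\max(t-\varepsilon,0)$. This \emph{cut-down} removes the part of $x$ with small spectral values. The following question is posed in \cite{pi}.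

\begin{question}\label{q}
Let $a,b\in A$ be positive and suppose that, for some $\delta>0$, the elements $(a-\varepsilon)_+$ and $(b-\varepsilon)_+$ are properly infinite for all $\varepsilon\in[0,\delta]$. Is $a+b$ properly infinite?
\end{question}

The condition on cut-downs asks that proper infiniteness be stable when the part of $a$ and $b$ near $0$ in the spectrum is removed. Simple cases suggest the answer ``yes''. We write $x\oplus y$ for a block diagonal sum. If $a$ and $b$ are properly infinite, then so is $a\oplus b$, and $a+b\precsim a\oplus b$ always holds. If $ab=0$, then also $a\oplus b\precsim a+b$, hence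
\[
(a+b)\oplus(a+b)\precsim a\oplus a\oplus b\oplus b\precsim a\oplus b\precsim a+b .
\]
If $a\le Cb$ for a constant $C$, then $b\le a+b\le (C+1)b$, and $a+b$ inherits proper infiniteness from $b$. In general a copy of $a$ and a copy of $b$ each fit into $a+b$, because $a,b\le a+b$. What is missing is that they fit \emph{side by side}, that is, $a\oplus b\precsim a+b$. This can indeed fail.

\begin{theorem}\label{thm:main}
For every $m\ge2$ there are a C$^*$-algebra $A$ and positive $a_1,\dots,a_m\in A$ such that all $(a_j-\varepsilon)_+$, $\varepsilon\in[0,1)$, are properly infinite, but $(a_1+\dots+a_m)\otimes1_{m-1}\in M_{m-1}(A)$ is not properly infinite. The algebra $A$ can be taken separable.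
\end{theorem}

For $m=2$ this answers Question~\ref{q} in the negative. The number $m-1$ is optimal, because $m$ copies of the sum always suffice:

\begin{theorem}\label{thm:m}
If $a_1,\dots,a_m$ are properly infinite positive elements of a C$^*$-algebra, then $(a_1+\dots+a_m)\otimes1_m$ is properly infinite. In particular, $(a+b)\oplus(a+b)$ is properly infinite whenever $a$ and $b$ are.
\end{theorem}

There is also a positive result for the sum itself. We write $\overline{AxA}$ for the closed two-sided ideal generated by $x$.

\begin{theorem}\label{thm:crit}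
Let $a,b\in A$ be positive and properly infinite. Suppose that for some $\varepsilon>0$ the element $(a-\varepsilon)_+$ is properly infinite and $a\in\overline{A(a-\varepsilon)_+A}$. Then $a+b$ is properly infinite.
\end{theorem}

Corollary~\ref{cor:crit} lists situations in which this theorem answers Question~\ref{q} positively.

\medskip
\noindent\textbf{The idea.} Take a complex vector bundle $E$ over a compact space $X$ that is trivial over each of two open sets $U_1,U_2$ covering $X$. In a trivialization over $U_j$ we write down a diagonal operator $a_j$, cut off to live over $U_j$, whose entries decay so slowly that $a_j$ is almost properly infinite; a sequence of such examples with ranks tending to infinity makes this exact. If two orthogonal copies of $c=a_1+a_2$ fitted into $c$, we could place a local section of $E$ over $U_1$ into the first copy and one over $U_2$ into the second. The two would be orthogonal, so their sum could not vanish anywhere: $E$ would have a nowhere vanishing section. It then suffices to choose bundles of arbitrarily large rank, each trivial over two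 open sets, without such a section.

Section~\ref{sec:tools} collects the tools on $\precsim$ and proves Theorem~\ref{thm:m}. Section~\ref{sec:mech} reduces Theorem~\ref{thm:main} to the existence of suitable bundles. These are found in Section~\ref{sec:two} for $m=2$, by elementary means, and in Section~\ref{sec:gen} for all $m$. Theorem~\ref{thm:crit} is proved in Section~\ref{sec:crit}.

\section{Comparing positive elements}\label{sec:tools}

We compare positive matrices over $A$ of different sizes: for $x\in M_p(A)$ and $y\in M_q(A)$, $x\precsim y$ means that $r_lyr_l^*\to x$ for some $r_l\in M_{p,q}(A)$. Padding $x$ and $y$ by zeros to a common size does not change the relation, since one may restrict to the upper left $p\times q$ blocks of the matrices involved. Put $x\otimes1_N=x\oplus\dots\oplus x$ ($N$ summands). Thus $x\neq 0$ is properly infinite if and only if $x\otimes1_2\precsim x$, and then, by iteration, $x\otimes1_N\precsim x$ for all $N$. A symbol $1$ in a formula such as $x\le z+\varepsilon1$ is the unit of the unitization $\widetilde A$, or of a matrix algebra over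 it.

The relation is transitive, because $r_lyr_l^*\to x$ and $s_jzs_j^*\to y$ imply that $x$ is a limit of elements $r_ls_jzs_j^*r_l^*$. It is compatible with $\oplus$. If $x_l\to x$ and $x_l\precsim y$ for all $l$, then $x\precsim y$; in particular, if $(x-\varepsilon)_+\precsim y$ for all $\varepsilon>0$, then $x\precsim y$. Finally $RyR^*\precsim y$ for every matrix $R$ over $\widetilde A$: with $x=RyR^*$ the matrices $x^{1/l}R$ have entries in $A$, and $(x^{1/l}R)y(x^{1/l}R)^*=x^{1+2/l}\to x$. So positive scalar multiples and the order of summands do not matter.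

\begin{lemma}\label{lem:tools}
Let $x,y,z,c,d,g,x_i$ be positive matrices over $A$, square and of matching size where they are added, multiplied or related by $\le$.
\begin{enumerate}
\item[(a)] If $x\le y$, then $x\precsim y$, and the elements $r_l$ can be taken in $C^*(x,y)$.
\item[(b)] $x_1+\dots+x_m\precsim x_1\oplus\dots\oplus x_m$. If $dy=0$, then $d\oplus y\precsim d+y$.
\item[(c)] If $x\le z+\varepsilon1$ with $\varepsilon\ge0$, then $(x-\varepsilon-\gamma)_+\precsim z$ for all $\gamma>0$.
\item[(d)] If $d\in A$ is properly infinite and $g\in M_p(\overline{AdA})$, then $g\precsim d$.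
\item[(e)] If $c\in A$ and $z\in\overline{cAc}$, then $z\precsim c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $s>0$ put $h(t)=t^{1/2}/(t+s)$, $q(t)=t\,h(t)^2=t^2/(t+s)^2$ and $r=x^{1/2}h(y)$. Since $h(0)=0$, we have $r\in C^*(x,y)$. Then $x-ryr^*=x^{1/2}(1-q(y))x^{1/2}$ has norm
\[
\|(1-q(y))^{1/2}x(1-q(y))^{1/2}\|\le\|(1-q(y))y\|\le\sup_{t\ge0}\frac{t(2ts+s^2)}{(t+s)^2}\le2s,
\]
because $ts(2t+s)\le2s(t+s)^2$. Let $s\to0$.

(b) With the row $R=(1,\dots,1)$ we have $R(x_1\oplus\dots\oplus x_m)R^*=\sum x_i$. If $dy=0$, the columns $C_l=(d^{1/l},y^{1/l})^{T}$ satisfy $C_l(d+y)C_l^*=d^{1+2/l}\oplus y^{1+2/l}\to d\oplus y$.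

(c) Choose $f$ continuous with $0\le f\le1$, $f=0$ on $[0,\varepsilon]$ and $f=1$ on $[\varepsilon+\gamma,\infty)$. Then $(t-\varepsilon-\gamma)_+\le f(t)^2(t-\varepsilon)$ for all $t\ge0$, so $(x-\varepsilon-\gamma)_+\le f(x)(x-\varepsilon1)f(x)\le f(x)zf(x)\precsim z$, and (a) applies.

(d) Let $\varepsilon>0$. Approximating each entry of $g$ by sums of products $udv$, we find columns $u_i\in M_{p,1}(A)$ and rows $v_i\in M_{1,p}(A)$, $i\le N$, with $\|g-\sum_iu_idv_i\|<\varepsilon$. Since $g=g^*$, and since $(u_i-v_i^*)d(u_i-v_i^*)^*\ge0$,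
\[
g\le\tfrac12\sum_i(u_idv_i+v_i^*du_i^*)+\varepsilon1\le\tfrac12\sum_i(u_idu_i^*+v_i^*dv_i)+\varepsilon1 .
\]
The last sum is of the form $W(d\otimes1_{2N})W^*$ with $W\in M_{p,2N}(A)$, so it is $\precsim d\otimes1_{2N}\precsim d$. By (c), $(g-2\varepsilon)_+\precsim d$. Let $\varepsilon\to0$.

(e) We have $c^{1/l}zc^{1/l}\to z$ and $c^{1/l}zc^{1/l}\le\|z\|c^{2/l}$. Moreover $(c^{2/l}-\gamma)_+=\rho(c)c\rho(c)$ with $\rho(t)=((t^{2/l}-\gamma)_+/t)^{1/2}$, which vanishes near $0$; hence $(c^{2/l}-\gamma)_+\precsim c$ for all $\gamma>0$, and so $c^{2/l}\precsim c$. Use (a) and pass to the limit.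
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:m}]
Let $c=\sum_ia_i$; it is nonzero because $c\ge a_1$. By (b), $c\precsim\bigoplus_ia_i$; since each $a_i$ is properly infinite, $a_i\otimes1_{2m}\precsim a_i$; by (a), $a_i\precsim c$. Hence
\[
c\otimes1_{2m}\precsim\bigoplus_{i=1}^m(a_i\otimes1_{2m})\precsim\bigoplus_{i=1}^ma_i\precsim c\otimes1_m.\qedhere
\]
\end{proof}

So $m$ copies of the sum provide separate room for $a_1,\dots,a_m$. Theorem~\ref{thm:main} says that fewer copies may not.

\section{From vector bundles to C*-algebras}\label{sec:mech}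

All vector bundles are complex.

\subsection{A slowly decaying diagonal}

A nonzero positive matrix $x\in M_n(\mathbb C)$ is never properly infinite, since $x\oplus x\precsim x$ would give $2\operatorname{rank}x\le\operatorname{rank}x$. But a diagonal matrix can be almost properly infinite if its entries change little when the index is doubled. Fix $k\ge1$, let $n=2^k$ and
\[
\alpha_i=\alpha_i^{(k)}=1-\frac{\log_2i}{k}\in[0,1],\qquad 1\le i\le n .
\]
Then $\alpha_1=1$, $\alpha_n=0$, the $\alpha_i$ decrease, and $\alpha_{2i}=\alpha_i-\frac1k$ for $i\le n/2$. Define $S_1,S_2$ on $\mathbb C^n$ by $S_1e_i=e_{2i}$, $S_2e_i=e_{2i-1}$ for $i\le n/2$, and $S_1e_i=S_2e_i=0$ for $i>n/2$. Let $S=(S_1,S_2)\colon\mathbb C^n\oplus\mathbb C^n\to\mathbb C^n$.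

\begin{example}
For $k=2$ the entries $\alpha_i$ are $1,\ \frac12,\ 1-\frac12\log_23,\ 0$. With $D=\operatorname{diag}(\alpha_i)$, the matrices $S_1^*DS_1$ and $S_2^*DS_2$ are diagonal with entries $(\alpha_2,\alpha_4,0,0)=(\frac12,0,0,0)$ and $(\alpha_1,\alpha_3,0,0)$. Both dominate $(D-\frac12)_+=\operatorname{diag}(\frac12,0,0,0)$. So two orthogonal copies of $D$ fit into $D$ up to the error $\frac12=\frac1k$.
\end{example}

\begin{lemma}\label{lem:diag}
Let $\varphi,\varepsilon\in[0,1]$ and $D=\operatorname{diag}(d_1,\dots,d_n)$ with $d_i=(\varphi\alpha_i-\varepsilon)_+$. Then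
\[
(D-\tfrac1k)_+\otimes1_2\le S^*DS .
\]
\end{lemma}

\begin{proof}
The ranges of $S_1$ and $S_2$ are spanned by basis vectors with even and odd indices, respectively, and $D$ is diagonal. So $S_1^*DS_2=0$, and $S_1^*DS_1$, $S_2^*DS_2$ are diagonal with $i$-th entries $d_{2i}$ and $d_{2i-1}\ge d_{2i}$ for $i\le n/2$, and $0$ for $i>n/2$. For $i\le n/2$,
\[
d_{2i}=(\varphi\alpha_i-\tfrac{\varphi}{k}-\varepsilon)_+\ge(\varphi\alpha_i-\varepsilon-\tfrac1k)_+=(d_i-\tfrac1k)_+ .
\]
For $i>n/2=2^{k-1}$ we have $d_i\le\alpha_i<1-\frac{k-1}k=\frac1k$, so $(d_i-\frac1k)_+=0$.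
\end{proof}

\subsection{Gluing sections, in the ideal case}

Let $E$ be a Hermitian vector bundle over $X=U_1\cup U_2$ with $U_1,U_2$ open, and let $e_1^j$ be a unit section of $E$ over $U_j$. Let $\varphi_j\colon X\to[0,1]$ be continuous with support in $U_j$, and $\max(\varphi_1,\varphi_2)=1$ at each point. Suppose that $c$ is a positive endomorphism field of $E$ with $\langle ce_1^j,e_1^j\rangle\ge\varphi_j$ on $U_j$, and suppose that two copies of $c$ fit into $c$ exactly: there are endomorphism fields $r_1,r_2$ of $E$ with $r_icr_j^*=\delta_{ij}c$. Then $s_i=c^{1/2}r_i^*$ satisfies $s_i^*s_j=\delta_{ij}c$, and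
\[
\tau=\varphi_1s_1e^1_1+\varphi_2s_2e^2_1
\]
is a continuous section of $E$. Its two terms are orthogonal, since $s_1^*s_2=0$, so $\|\tau\|^2=\sum_j\varphi_j^2\langle ce^j_1,e^j_1\rangle\ge\varphi_1^3+\varphi_2^3\ge1$. No choice of $e_1^1$ and $e_1^2$ on the overlap can make the terms cancel. With $m$ open sets one needs $m$ orthogonal copies; if these fit into $c\otimes1_{m-1}$, the section obtained is one of $E^{\oplus(m-1)}$. We now make this precise, with norm errors.

\subsection{The construction}

Fix $m\ge2$. For each $k\ge1$ let $X_k$ be a compact metrizable space, $E_k$ a Hermitian vector bundle of rank $n=2^k$ over $X_k$, and $U_{k,1},\dots,U_{k,m}$ nonempty open sets which cover $X_k$ and over each of which $E_k$ is trivial. By the Gram--Schmidt process there are orthonormal frames $e^{k,j}_1,\dots,e^{k,j}_n$ of $E_k$ over $U_{k,j}$; fix such frames. Choose nonempty closed sets $F_{k,j}\subset U_{k,j}$ that still cover $X_k$ (shrink the cover and, if necessary, add a point), and continuous functions $\varphi_{k,j},\chi_{k,j}\colon X_k\to[0,1]$ with supports in $U_{k,j}$,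 such that $\varphi_{k,j}=1$ on $F_{k,j}$ and $\chi_{k,j}=1$ on $\operatorname{supp}\varphi_{k,j}$. Thus
\begin{equation}\label{eq:phi}
\max_{x}\varphi_{k,j}(x)=1\ \text{ for each }j,\qquad \max_j\varphi_{k,j}(x)=1\ \text{ for each }x\in X_k .
\end{equation}
Let $A_k=\Gamma(\operatorname{End}E_k)$ be the unital C$^*$-algebra of continuous sections, and
\[
A=\prod_kA_k\Big/\bigoplus_kA_k ,
\]
where the product consists of the bounded sequences and $\bigoplus_kA_k$ of the sequences whose norms tend to $0$. The norm in $A$ is the $\limsup$ of the norms in the $A_k$. In the frame $e^{k,j}$ put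
\[
a_{k,j}=\varphi_{k,j}\cdot\operatorname{diag}(\alpha_1^{(k)},\dots,\alpha_n^{(k)})\ \text{ on }U_{k,j},\qquad a_{k,j}=0\ \text{ off }U_{k,j}.
\]
Let $a_j\in A$ be the class of $(a_{k,j})_k$, and $c_k=\sum_ja_{k,j}$, $c=\sum_ja_j$.

\begin{proposition}\label{prop:local}
For every $j$ and every $\varepsilon\in[0,1)$ the element $(a_j-\varepsilon)_+$ is properly infinite. More precisely, for every $j$ there is a row $T_j\in M_{1,2}(A)$, independent of $\varepsilon$, with $(a_j-\varepsilon)_+\otimes1_2\le T_j^*(a_j-\varepsilon)_+T_j$ for all $\varepsilon\in[0,1)$.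
\end{proposition}

\begin{proof}
Fix $j$ and $\varepsilon$. Functional calculus commutes with the quotient map, so $(a_j-\varepsilon)_+$ is the class of the sequence $D_k=(a_{k,j}-\varepsilon)_+$. Since $\alpha_1=1$, the first part of \eqref{eq:phi} gives $\|D_k\|=1-\varepsilon$ for all $k$, and $(a_j-\varepsilon)_+\ne0$.

In the frame $e^{k,j}$ the fields $\chi_{k,j}S_1$ and $\chi_{k,j}S_2$, extended by $0$, define elements of $A_k$ of norm at most $1$; let $T_{k,j}\in M_{1,2}(A_k)$ be the row they form. At a point of $U_{k,j}$ the operator $D_k$ is the matrix of Lemma~\ref{lem:diag} with $\varphi=\varphi_{k,j}$. Where $D_k\ne0$ we have $\chi_{k,j}=1$; so $T_{k,j}^*D_kT_{k,j}=S^*D_kS$ on $U_{k,j}$, and both sides of the next inequality vanish off $U_{k,j}$. By Lemma~\ref{lem:diag},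
\[
(D_k-\tfrac1k)_+\otimes1_2\le T_{k,j}^*D_kT_{k,j}\quad\text{in }M_2(A_k).
\]
As $\|(D_k-\frac1k)_+-D_k\|\le\frac1k\to0$, passing to $A$ gives the stated inequality, where $T_j$ is the class of $(T_{k,j})_k$. By Lemma~\ref{lem:tools}(a), $(a_j-\varepsilon)_+\otimes1_2\precsim T_j^*(a_j-\varepsilon)_+T_j\precsim(a_j-\varepsilon)_+$.
\end{proof}

\begin{proposition}\label{prop:global}
If $c\otimes1_{m-1}$ is properly infinite, then $E_k^{\oplus(m-1)}$ has a nowhere vanishing continuous section for all sufficiently large $k$.
\end{proposition}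

\begin{proof}
We have $c\otimes1_{2(m-1)}\precsim c\otimes1_{m-1}$. As $m\le2(m-1)$, this implies $c\otimes1_m\precsim c\otimes1_{m-1}$. Let $0<\eta<1/m^2$. There are rows $r_1,\dots,r_m\in M_{1,m-1}(A)$ with $\|r_i(c\otimes1_{m-1})r_j^*-\delta_{ij}c\|<\eta$ for all $i,j$. Lift them to bounded sequences $(r_{k,i})_k$. For all large $k$,
\[
\|r_{k,i}(c_k\otimes1_{m-1})r_{k,j}^*-\delta_{ij}c_k\|<\eta\qquad(1\le i,j\le m).
\]
Fix such a $k$ and drop it from the notation; in particular $c$ now stands for $c_k$ and $a_j$ for $a_{k,j}$. Put $s_i=(c\otimes1_{m-1})^{1/2}r_i^*$. This is a continuous field of operators $E\to E^{\oplus(m-1)}$, and $\|s_i^*s_j-\delta_{ij}c\|<\eta$. Since $\operatorname{supp}\varphi_j\subset U_j$, extension by zero makes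
\[
\tau=\sum_{j=1}^m\varphi_j\,s_je^j_1
\]
a continuous section of $E^{\oplus(m-1)}$. From $c\ge a_j$ and $\alpha_1=1$ we get $\langle ce^j_1,e^j_1\rangle\ge\varphi_j$ on $U_j$. Hence, at every point,
\begin{align*}
\|\tau\|^2=\sum_{i,j}\varphi_i\varphi_j\langle s_i^*s_je^j_1,e^i_1\rangle
&\ge\sum_j\varphi_j^2\langle ce^j_1,e^j_1\rangle-\eta\Big(\sum_j\varphi_j\Big)^2\\
&\ge\sum_j\varphi_j^3-\eta m^2\ \ge\ 1-\eta m^2>0,
\end{align*}
where the step $\sum_j\varphi_j^3\ge1$ is the second part of \eqref{eq:phi}.
\end{proof}

\begin{corollary}\label{cor:red}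
Let $m\ge2$. Suppose that for every $k\ge1$ there are a compact metrizable space $X_k$ and a Hermitian bundle $E_k$ over $X_k$ of rank $2^k$, trivial over each of $m$ nonempty open sets covering $X_k$, such that $E_k^{\oplus(m-1)}$ has no nowhere vanishing continuous section. Then the conclusion of Theorem~\ref{thm:main} holds for this $m$, with a separable algebra.
\end{corollary}

\begin{proof}
In the algebra $A$ constructed above, all $(a_j-\varepsilon)_+$, $\varepsilon\in[0,1)$, are properly infinite by Proposition~\ref{prop:local}, and $c\otimes1_{m-1}$ is not, by Proposition~\ref{prop:global}. Let $A_0\subset A$ be the separable C$^*$-subalgebra generated by $a_1,\dots,a_m$ and the entries of $T_1,\dots,T_m$. The inequality of Proposition~\ref{prop:local} holds in $M_2(A_0)$, and Lemma~\ref{lem:tools}(a) applied in $M_2(A_0)$ shows that all $(a_j-\varepsilon)_+$ are properly infinite in $A_0$. If $c\otimes1_{m-1}$ were properly infinite over $A_0$, it would be so over $A$, which it is not.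
\end{proof}

The ranks must tend to infinity for Lemma~\ref{lem:diag} to become exact in the limit, so we need bundles of \emph{large} rank with no nowhere vanishing section that are trivial over few open sets.

\section{Two summands: the suspension of the unitary group}\label{sec:two}

A bundle that is trivial over two open sets is given by one transition function. Let $Y$ be a nonempty compact metrizable space and $\Sigma Y$ its (unreduced) suspension, that is, $Y\times[-1,1]$ with $Y\times\{1\}$ and $Y\times\{-1\}$ each collapsed to a point (the poles). Let $V_+$ and $V_-$ be the complements of the poles $t=-1$ and $t=1$, respectively. For a continuous map $g\colon Y\to U(n)$ let $E_g$ be the Hermitian bundle over $\Sigma Y$ obtained from $V_+\times\mathbb C^n$ and $V_-\times\mathbb C^n$ by identifying, over $(y,t)$ with $-1<t<1$, the vector $v$ in the second with $g(y)v$ in the first. By definition $E_g$ is trivial over $V_+$ and over $V_-$. Let $p\colon U(n)\to S^{2n-1}\subset\mathbb C^n$, $p(u)=ue_1$.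

\begin{lemma}\label{lem:clutch}
If $E_g$ has a nowhere vanishing section, then $p\circ g\colon Y\to S^{2n-1}$ is homotopic to a constant map.
\end{lemma}

\begin{proof}
Normalize the section. In the two trivializations, over the closed cones $C_\pm=\{\pm t\ge0\}$, it is given by maps $\sigma_\pm\colon C_\pm\to S^{2n-1}$ with $\sigma_+(y,0)=g(y)\sigma_-(y,0)$. The cones are contractible and $S^{2n-1}$ is path connected. So $\sigma_-$ is homotopic to the constant map $e_1$, and $\sigma_+$ is homotopic to a constant map. Therefore $p\circ g=g(\cdot)e_1$ is homotopic to $g(\cdot)\sigma_-(\cdot,0)=\sigma_+(\cdot,0)$, hence to a constant.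
\end{proof}

The most general choice is $Y=U(n)$, with the identity as transition function.

\begin{lemma}\label{lem:p}
The map $p\colon U(n)\to S^{2n-1}$ is not homotopic to a constant map.
\end{lemma}

\begin{proof}
The map $p$ is a fiber bundle whose fiber $p^{-1}(e_1)$ is a copy of $U(n-1)$. Suppose $p$ is homotopic to a constant, which we may take to be $e_1$. By the homotopy lifting property we can lift this homotopy to $U(n)$, starting at the identity map. So the identity of $U(n)$ is homotopic to a map with image in $p^{-1}(e_1)$, and the identity of $H_{n^2}(U(n);\mathbb Z/2)$ factors through $H_{n^2}(U(n-1);\mathbb Z/2)$. The first group is nonzero, since $U(n)$ is a closed manifold of dimension $n^2$; the second is zero, since $U(n-1)$ is a manifold of dimension $(n-1)^2<n^2$. This is a contradiction.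
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $m=2$]
For $k\ge1$ and $n=2^k$ let $X_k=\Sigma U(n)$, $E_k=E_{\mathrm{id}}$ and $U_{k,1}=V_+$, $U_{k,2}=V_-$. By Lemmas~\ref{lem:clutch} and~\ref{lem:p}, $E_k$ has no nowhere vanishing section. Apply Corollary~\ref{cor:red}.
\end{proof}

With $a=a_1$, $b=a_2$ and any $\delta\in(0,1)$ this answers Question~\ref{q}: the sum $a+b$ need not be properly infinite.

\section{Any number of summands: products of spheres}\label{sec:gen}

Let $m\ge2$ and $r=m-1$. We detect the absence of sections by Chern classes. If a bundle $F$ of rank $N\ge1$ has a nowhere vanishing section, then $F\cong L\oplus F'$ with $L$ a trivial line bundle, and $c_N(F)=c_1(L)c_{N-1}(F')=0$. The top Chern class of $E^{\oplus r}$ is $c_n(E)^r$. So we look for a bundle $E$ of rank $n=2^k$, trivial over each of $r+1$ open sets covering $X$, with $c_n(E)^r\ne0$. This is the largest power that can survive: $c_n(E)$ vanishes on each of the sets, hence lifts to cohomology relative to it, and so $c_n(E)^{r+1}=0$.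

We take $X=(S^{2n})^r$ with $n\ge1$. Let $x_i\in H^{2n}(X;\mathbb Z)$ be the pull-back of a generator of $H^{2n}(S^{2n};\mathbb Z)$ under the $i$-th projection. By the K\"unneth theorem the products $\prod_{i\in I}x_i$, $I\subset\{1,\dots,r\}$, form a basis of $H^*(X;\mathbb Z)$; also $x_i^2=0$, and the $x_i$ commute.

\begin{lemma}\label{lem:cover}
The space $X=(S^{2n})^r$ is covered by $r+1$ nonempty open sets over each of which every complex vector bundle over $X$ is trivial.
\end{lemma}

\begin{proof}
Fix antipodal points $*,*'\in S^{2n}$ and a continuous $h\colon S^{2n}\to[0,1]$ with $h^{-1}(0)=\{*\}$ and $h^{-1}(1)=\{*'\}$. For $I\subset\{1,\dots,r\}$ let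
\[
W_I=\Big\{z\in X:\ \min_{i\in I}h(z_i)>\max_{i\notin I}h(z_i)\Big\},\qquad W_s=\bigcup_{|I|=s}W_I\quad(0\le s\le r),
\]
where a minimum over the empty set is $1$ and a maximum over it is $0$. These sets are open, and nonempty: $W_I$ contains the point with $z_i=*'$ for $i\in I$ and $z_i=*$ for $i\notin I$.

\emph{They cover.} List the numbers $h(z_i)$ in decreasing order $h_1\ge\dots\ge h_r$ and put $h_0=1$, $h_{r+1}=0$. Then $h_s>h_{s+1}$ for some $s\in\{0,\dots,r\}$, and $z\in W_I$ for the set $I$ of indices of the $s$ largest values.

\emph{Bundles are trivial over $W_s$.} For $|I|=|J|=s$ and $I\ne J$ the sets $W_I,W_J$ are disjoint: with $i\in I\setminus J$ and $j\in J\setminus I$, a common point $z$ would satisfy $h(z_i)>h(z_j)>h(z_i)$. So $W_s$ is a disjoint union of the open sets $W_I$ with $|I|=s$. If $z\in W_I$, then $h(z_i)>0$ for $i\in I$ and $h(z_i)<1$ for $i\notin I$. Hence $W_I$ lies in $\prod_{i\in I}(S^{2n}\setminus\{*\})\times\prod_{i\notin I}(S^{2n}\setminus\{*'\})$, a product of open balls, which is contractible, and over which every bundle is trivial.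
\end{proof}

It remains to find the bundle. We use Serre's theorem that $\pi_q(S^{2j-1})$ is finite for $q>2j-1$; for $1\le q<2j-1$ this group is zero.

\begin{lemma}\label{lem:fin}
The group $\pi_q(U(n))$ is finite for all even $q\ge2$. For $n\ge2$ there is a map $g\colon S^{2n-1}\to U(n)$ such that $p\circ g\colon S^{2n-1}\to S^{2n-1}$ has nonzero degree.
\end{lemma}

\begin{proof}
For even $q\ge2$ and every $j\ge1$ we have $q\ne2j-1$, so the group $\pi_q(S^{2j-1})$ is finite. Exactness of $\pi_q(U(j-1))\to\pi_q(U(j))\to\pi_q(S^{2j-1})$ and induction on $j$, starting with the one-point group $U(0)$, prove the first claim. In the exact sequence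
\[
\pi_{2n-1}(U(n))\xrightarrow{\ p_*\ }\pi_{2n-1}(S^{2n-1})\cong\mathbb Z\longrightarrow\pi_{2n-2}(U(n-1))
\]
the last group is finite, so $p_*\ne0$.
\end{proof}

With $g$ as in the lemma, $\Sigma S^{2n-1}=S^{2n}$ carries the bundle $E_g$ of Section~\ref{sec:two}, and
\begin{equation}\label{eq:deg}
c_n(E_g)=\pm\deg(p\circ g)\cdot\text{generator of }H^{2n}(S^{2n};\mathbb Z).
\end{equation}
Indeed, $c_n$ is the Euler class of the underlying oriented real bundle, and so its value on the fundamental class is the number of zeros of a section with isolated zeros, counted with their indices. Take the constant section $e_1$ over $C_-$ in the trivialization over $V_-$. In the trivialization over $V_+$ it reads $g(y)e_1$ at $t=0$, and we extend it over the ball $C_+$ by $(1-t)g(y)e_1$. The only zero is the pole $t=1$, with index $\pm\deg(p\circ g)$.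

We look for one bundle of rank $n$ over $X$ whose restriction to each factor $S^{2n}\subset X$ has nonzero $c_n$. Over the wedge of the factors such a bundle exists by \eqref{eq:deg}. The obstructions to extending it over $X$, cell by cell and without raising the rank, lie in finite homotopy groups by Lemma~\ref{lem:fin}. We kill them by precomposing with self-maps of $X$ of suitable degrees; this is the reason for using spheres here, rather than the spaces $\Sigma U(n)$.

\begin{proposition}\label{prop:bundle}
Let $n\ge2$ and $r\ge1$. There are a complex bundle $E$ of rank $n$ over $X=(S^{2n})^r$ and an integer $K\ne0$ with $c_n(E)=K(x_1+\dots+x_r)$.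
\end{proposition}

\begin{proof}
Recall that bundles of rank $n$ over a compact Hausdorff space are classified by maps to $BU(n)$, which is simply connected with $\pi_q(BU(n))\cong\pi_{q-1}(U(n))$. Give $S^{2n}$ the cell structure with one $0$-cell $*$ and one $2n$-cell, and $X$ the product structure. It has one cell of dimension $2n|I|$ for each $I\subset\{1,\dots,r\}$, with closure $X_I=\{z:z_i=*\text{ for }i\notin I\}\cong(S^{2n})^{|I|}$. Let $Q_s$ be the union of the $X_I$ with $|I|\le s$, and $\partial X_I=X_I\cap Q_{|I|-1}$. For $s\ge1$ the restriction $H^{2n}(X)\to H^{2n}(Q_s)$ is an isomorphism, since all cells of $X$ outside $Q_s$ have dimension at least $4n\ge2n+2$. We write $x_i$ also for the restriction of $x_i$ to $Q_s$. For $d\ge1$ let $D_d\colon X\to X$ be the $r$-fold product of a self-map of $S^{2n}$ of degree $d$ fixing $*$. It maps each $X_I$ and each $Q_s$ to itself, and $D_d^*x_i=dx_i$. The base point of $X$ and of its subcomplexes is $(*,\dots,*)$; it is fixed by $D_d$.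

We show by induction on $s$ that for $1\le s\le r$ there is $f_s\colon Q_s\to BU(n)$ with $f_s^*c_n=K_s(x_1+\dots+x_r)$ and $K_s\ne0$. The case $s=r$ proves the proposition.

\emph{$s=1$.} The space $Q_1$ is a wedge of $r$ spheres $S^{2n}$. On each of them let $f_1$ be a pointed map classifying $E_g$, and use \eqref{eq:deg}.

\emph{From $s-1$ to $s$, where $2\le s\le r$.} For $|I|=s$ let $\Phi_I\colon(D^{2ns},S^{2ns-1})\to(X_I,\partial X_I)$ be a characteristic map of the top cell of $X_I$, and $w_I=\Phi_I|_{S^{2ns-1}}$. Choose the base point of $S^{2ns-1}$ in the preimage of $(*,\dots,*)$. The class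
\[
\theta_I=[f_{s-1}\circ w_I]\in\pi_{2ns-1}(BU(n))\cong\pi_{2ns-2}(U(n))
\]
is the obstruction to extending $f_{s-1}$ over this cell. It has finite order by Lemma~\ref{lem:fin}. Choose $d\ge1$ with $d\,\theta_I=0$ for all $I$ with $|I|=s$, and put $D=D_d$.

We claim that $[D\circ w_I]=d^s[w_I]$ in $\pi_{2ns-1}(\partial X_I)$. The complex $\partial X_I$ has a single $0$-cell and no $1$-cells, so it is simply connected, and the pair $(X_I,\partial X_I)$ is $(2ns-1)$-connected, since only a $2ns$-cell is attached. The relative Hurewicz theorem gives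
\[
\pi_{2ns}(X_I,\partial X_I)\cong H_{2ns}(X_I,\partial X_I)\cong H_{2ns}(X_I)\cong\mathbb Z,
\]
where the second isomorphism holds because $\dim\partial X_I=2n(s-1)\le2ns-2$. The first group is generated by $[\Phi_I]$. By the K\"unneth theorem $D$ acts on $H_{2ns}(X_I)$ as multiplication by $d^s$. Therefore $D_*[\Phi_I]=d^s[\Phi_I]$. Applying the boundary map to $\pi_{2ns-1}(\partial X_I)$, which takes $[\Phi_I]$ to $[w_I]$, proves the claim.

Consequently $[f_{s-1}\circ D\circ w_I]=d^s\theta_I=0$ for all $I$ with $|I|=s$. So $f_{s-1}\circ D\colon Q_{s-1}\to BU(n)$ extends over all cells of dimension $2ns$, to a map $f_s\colon Q_s\to BU(n)$. Since $H^{2n}(Q_s)\to H^{2n}(Q_{s-1})$ is injective and $D^*x_i=dx_i$, we get $f_s^*c_n=dK_{s-1}(x_1+\dots+x_r)$, so $K_s=dK_{s-1}\neq 0$.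
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $k\ge1$ let $n=2^k\ge2$, $r=m-1$, $X_k=(S^{2n})^r$, and let $E_k$ be the bundle of Proposition~\ref{prop:bundle} with any Hermitian metric. By Lemma~\ref{lem:cover}, $E_k$ is trivial over each of $m$ nonempty open sets covering $X_k$. The top Chern class of $E_k^{\oplus(m-1)}$ is
\[
c_n(E_k)^r=K^r(x_1+\dots+x_r)^r=K^r\,r!\,x_1x_2\cdots x_r\ne0,
\]
so $E_k^{\oplus(m-1)}$ has no nowhere vanishing section. Apply Corollary~\ref{cor:red}.
\end{proof}

\section{A positive criterion}\label{sec:crit}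

We turn to Theorem~\ref{thm:crit}. Let $c=a+b$, $d=(a-\varepsilon)_+$ and $I=\overline{AaA}$. As noted in the introduction, the difficulty is to place copies of $a$ and $b$ \emph{next to} each other inside $c$. The hypothesis $a\in\overline{AdA}$ lets us replace $a$ by $d$. What is gained is room: there is a function of $a$ that acts as a unit on $d$, so we can split off from $c$ a part orthogonal to $d$.

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
\emph{Step 1: $c\oplus a\precsim c$.} As $d$ is properly infinite and $a\in\overline{AdA}$, Lemma~\ref{lem:tools}(d) gives $a\precsim d$. Let $h=h(a)$, where $h\colon[0,\infty)\to[0,1]$ is continuous, $h=0$ on $[0,\varepsilon/2]$ and $h=1$ on $[\varepsilon,\infty)$. Put $y=(1-h)c(1-h)\in A$. Applying $(u+v)^*(u+v)\le2u^*u+2v^*v$ to $u=c^{1/2}h$, $v=c^{1/2}(1-h)$, we get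
\[
c\le2(hch+y),\qquad\text{so}\qquad c\precsim hch\oplus y
\]
by Lemma~\ref{lem:tools}(a),(b). Moreover $hch\le\|c\|h^2\precsim a\precsim d$, by (e) for $h^2\in\overline{aAa}$. Since $d\oplus d\precsim d$,
\[
c\oplus a\precsim d\oplus y\oplus d\precsim d\oplus y .
\]
Now $d(1-h)=0$, so $dy=0$ and $d\oplus y\precsim d+y$ by (b). Finally, $0\le a\le c$ implies that $a$, and with it $d$ and $h$, lies in the hereditary subalgebra $\overline{cAc}$. Hence $d+y=d+c-hc-ch+hch\in\overline{cAc}$, and $d+y\precsim c$ by (e).

\emph{Step 2: $c\oplus b\precsim c$.} Modulo $I$ we have $c\equiv b$, and there $b\oplus b\precsim b$; the error made lies in $I$ and is absorbed by Step~1. In detail, let $\gamma>0$ and choose a column $r\in M_{2,1}(A)$ with $\|rbr^*-b\oplus b\|<\gamma$. Put $w=(c\oplus b)-rcr^*$. The image of $w$ in $M_2(A/I)$ equals that of $b\oplus b-rbr^*$ and has norm less than $\gamma$. So $g=(w-\gamma)_+$, defined by applying $f_\gamma$ to the self-adjoint element $w$, lies in $M_2(I)$. Since $w\le g+\gamma1$, we have $c\oplus b\le rcr^*+g+\gamma1$. Lemma~\ref{lem:tools}(c), then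 (b), then (d) with the properly infinite element $a$, and finally Step~1 give
\[
(c\oplus b-2\gamma)_+\precsim rcr^*+g\precsim c\oplus g\precsim c\oplus a\precsim c .
\]
Let $\gamma\to0$.

\emph{Step 3.} By Lemma~\ref{lem:tools}(b) and Steps 1 and 2, $c\oplus c\precsim c\oplus a\oplus b\precsim c\oplus b\precsim c$. As $c\ge a$ is nonzero, it is properly infinite.
\end{proof}

\begin{corollary}\label{cor:crit}
Let $a,b\in A$ be positive.
\begin{enumerate}
\item[(i)] If $a,b$ are properly infinite and $0$ is not an accumulation point of $\operatorname{sp}(a)$, for example if $a$ is a projection, then $a+b$ is properly infinite.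
\item[(ii)] If $a,b$ satisfy the hypothesis of Question~\ref{q} and $\operatorname{Prim}(\overline{AaA})$ is quasi-compact, for example if $A$ is simple or has only finitely many closed two-sided ideals, then $a+b$ is properly infinite.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Choose $\varepsilon>0$ with $\operatorname{sp}(a)\cap(0,2\varepsilon)=\emptyset$ and put $d=(a-\varepsilon)_+$. On $\operatorname{sp}(a)$ we have $t\le2(t-\varepsilon)_+$, so $d\le a\le2d$. Thus $d\ne0$, $a\in\overline{AdA}$, and $d\otimes1_2\precsim a\otimes1_2\precsim a\precsim d$, so $d$ is properly infinite. Theorem~\ref{thm:crit} applies.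

(ii) The ideals $I_\varepsilon=\overline{A(a-\varepsilon)_+A}$ increase as $\varepsilon\downarrow0$, and their union is dense in $I=\overline{AaA}$. So no primitive ideal of $I$ contains all $I_\varepsilon$, and the open sets $\{P\in\operatorname{Prim}(I):I_\varepsilon\not\subset P\}$ cover $\operatorname{Prim}(I)$. They increase as $\varepsilon\downarrow0$; by quasi-compactness one of them, for some $\varepsilon\in(0,\delta]$, is all of $\operatorname{Prim}(I)$. Then $I_\varepsilon$ is contained in no primitive ideal of $I$, so $I_\varepsilon=I\ni a$, while $(a-\varepsilon)_+$ is properly infinite by hypothesis. Theorem~\ref{thm:crit} applies.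
\end{proof}

\begin{remark}
The ideal condition in Theorem~\ref{thm:crit} cannot be dropped, even if all cut-downs $(a-\varepsilon)_+$ and $(b-\varepsilon)_+$, $0\le\varepsilon<1$, are properly infinite: this is Theorem~\ref{thm:main} for $m=2$. In those examples Theorem~\ref{thm:crit} shows that $a\notin\overline{A(a-\varepsilon)_+A}$ for every $\varepsilon\in(0,1)$. Since $(a-\varepsilon)_+\to a$ as $\varepsilon\downarrow0$, the ideals $\overline{A(a-\varepsilon)_+A}$ therefore do not stabilize as $\varepsilon\downarrow0$. By symmetry the same holds for $b$. The construction makes this plausible: at a point where $\varphi_{k,1}=1$, the rank of $(a_{k,1}-\varepsilon)_+$ is the number of $i$ with $1\le i<2^{k(1-\varepsilon)}$ (for $0<\varepsilon<1$), and for $0<\varepsilon<\varepsilon'<1$ the ratio of the rank for $\varepsilon$ to that for $\varepsilon'$ tends to infinity with $k$.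
\end{remark}

\begin{thebibliography}{9}
\bibitem{pi}
\emph{Infinite Non-Simple C$^*$-Algebras: Absorbing The Cuntz Algebra $\mathcal O_\infty$},
\texttt{http://www.math.ku.dk/\textasciitilde rordam/manus/pi23.pdf}.
\end{thebibliography}

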